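# Left invariant framings of compact Lie groups are killed by 24

## 1. A repeated odd-dimensional factor

Let $G$ be a compact connected Lie group of dimension $d>0$ with a chosen orientation. An oriented basis of the Lie algebra $\mathfrak g$ extends to $d$ left invariant vector fields, and these trivialize the tangent bundle $TG$. If $G$ is embedded in a Euclidean space $V$ with normal bundle $\nu$, then $\nu\oplus TG=G\times V$, so the trivialization of $TG$ gives $\nu\oplus\mathbb R^d\cong G\times V$, a framing $L$ of the stable normal bundle. The Pontrjagin–Thom construction identifies framed bordism with stable homotopy, so we obtain an element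
$$[G]:=[G,L]\in\pi_d^s$$
of the $d$-th stable homotopy group of spheres. Since $GL_d^+(\mathbb R)$ is connected, it does not depend on the choice of oriented basis. Reversing the orientation changes its sign. An isomorphism of Lie groups carries left invariant fields to left invariant fields, so isomorphic groups have the same class up to sign.

For example, $[S^1]=\eta$ generates $\pi_1^s\cong\mathbb Z/2$, and $[SU(2)]$ is a generator $\pm\nu$ of $\pi_3^s\cong\mathbb Z/24$. Both facts are classical.

The question is: which integer kills $[G]$ for all $G$ at once? By $SU(2)$, such an integer is a multiple of $24$. Theorem 1.1 of "Lie Groups As Framed Manifolds" says the following, and we use it as an input.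

**(O)** For every compact connected $G$ one has $72[G]=0$. If $G$ is not locally isomorphic to a product of groups $E_6,E_7,E_8$, then $24[G]=0$.

The conjecture is that $24[G]=0$ always. There is one family in which this is immediate.

**Easy case.** Let $G=G_1\times G_1\times H$ with $G_1,H$ compact connected ($H$ may be trivial) and $\dim G_1$ odd. Then $2[G]=0$. In particular $24[E_7\times E_7\times H]=0$ for every $H$.

*Proof.* If we choose the basis of the Lie algebra of a product as the union of bases of the factors, the left invariant framing is the product framing, up to reordering coordinates. The product of framed manifolds represents the product in the ring $\pi_*^s$. Hence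
$$[A\times B]=\pm[A]\,[B].\tag{1}$$
So $[G]=\pm[G_1]^2[H]$. The ring $\pi_*^s$ is graded commutative, so for $x=[G_1]$ of odd degree $x\cdot x=-x\cdot x$, that is, $2[G_1]^2=0$. Finally $\dim E_7=133$ is odd. $\square$

What changes in general? A single $E_7$ has no partner to commute with. The groups $E_6$ and $E_8$ have even dimensions $78$ and $248$, where commutativity says nothing. And a group such as $(E_6\times E_6)/C$, with $C\cong\mathbb Z/3$ embedded diagonally in the center, is locally a product but (1) does not apply to it directly. We need a relation that a single class $[G]$ satisfies by itself.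

How strong must the relation be? Since $72=8\cdot9$, (O) says that $[G]$ has only $2$- and $3$-primary parts and that $8$ kills the $2$-primary part. So for $G$ locally isomorphic to a product of groups $E_6,E_7,E_8$ the missing statement is
$$3[G]=0\quad\text{in }\pi_d^s\otimes\mathbb Z_{(3)}.\tag{2}$$

## 2. Two theorems on $[G,L]$, and the inputs

**Theorem A.** For every compact connected Lie group $G$ with $\dim G>0$ we have $24[G,L]=0$. The constant $24$ is best possible: $[SU(2),L]$ generates $\pi_3^s\cong\mathbb Z/24$.

The same methods give a supplement, which is not used for Theorem A. Write $v_p$ for the $p$-adic valuation.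

**Theorem B.**

1. Let $G$ be simple with $H^*(BG;\mathbb Q)=\mathbb Q[y_1,\dots,y_r]$, $|y_i|=2d_i$, and put $e=\sum d_i=(\dim G+\operatorname{rank}G)/2$. If $e$ is odd, then $2[G,L]=0$. If $e$ is even, then $m(e)[G,L]=0$, where $m(e)=2^{2+v_2(e)}\prod p^{1+v_p(e)}$, the product running over odd primes $p$ with $(p-1)\mid e$.
2. Let $G$ have universal cover $E_6^a\times E_7^b\times E_8^c$ with $a+b+c\ge1$. Then in $\pi_*^s\otimes\mathbb Z_{(3)}$ one has $[G,L]=y\cdot[F_4]^a[E_7]^b[E_8]^c$ for some $y\in\pi_{26a}^s\otimes\mathbb Z_{(3)}$. If $b\ge2$, then $8[G,L]=0$.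

Besides (O) there is one deep input.

**(W) Unstable Adams operations.** Let $G$ be compact connected simple with Weyl group $W$, and let $k\ge1$ be prime to $|W|$. Then there is a map $\psi^k:BG\to BG$ inducing multiplication by $k^i$ on $H^{2i}(BG;\mathbb Q)$ for all $i$. (Wilkerson, *Self-maps of classifying spaces*, LNM 418, 1974; Jackowski–McClure–Oliver, Ann. of Math. 135 (1992), 183–270.)

For $G=SU(2)$ we have $|W|=2$ and $BG=\mathbb{HP}^\infty$, and for odd $k$ the map $\psi^k$ multiplies the generator of $H^4(BG;\mathbb Q)$ by $k^2$. The abelian analogue is the map of $BS^1=\mathbb{CP}^\infty$ induced by $z\mapsto z^k$.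

Everything else is textbook: Spanier–Whitehead duality (recalled in Section 5), rational cohomology of Lie groups, and standard facts on $E_6,E_7,E_8,F_4$.

**Conventions.** $p$ is a prime, and $X_{(p)}$ is the $p$-localization. Maps between spaces with a base point, or spectra, are stable maps, and we omit $\Sigma^\infty$. A space with a subscript $+$ has a disjoint base point added. We write $\varepsilon:G_+\to S^0$ for the map induced by $G\to pt$, $\mu$ for multiplication, $\Delta$ for the diagonal and $\mathrm{inv}$ for inversion. An **H-map** between groups is a continuous map $f$ with $f\mu'\simeq\mu(f\times f)$. Homomorphisms are H-maps, and loop maps are the other source of examples here. Two elementary facts are used repeatedly.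

**(F1)** A map of finite complexes inducing an isomorphism on $H_*(-;\mathbb F_p)$ is a stable equivalence after $p$-localization. Indeed its $p$-localized cofiber is bounded below and has finitely generated $\mathbb Z_{(p)}$-homology groups. Mod $p$ homology vanishes, so $p$ acts invertibly on them, so they are zero by Nakayama.

**(F2)** A self-map $f$ of a closed connected oriented manifold $M$ of degree prime to $p$ induces an isomorphism on $H_*(M;\mathbb F_p)$. Indeed $f_*(f^*\alpha\cap[M])=\deg f\cdot\alpha\cap[M]$ and Poincaré duality show that $f_*$ is onto, and the dimensions are finite.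

## 3. Remembering the map to $G$: the class $z_G\in\pi_d^s(G_+)$

The class $[G]$ forgets that the points of the framed manifold are labelled by elements of the group. Keep the labels. Let $j:G\to V$ be a smooth embedding. For $a\in\mathbb R^d$ let $X_a$ be the corresponding left invariant field. The normal space of the embedding $(0,j):G\to\mathbb R^d\oplus V$ at $h$ is $\mathbb R^d\oplus\nu_j(h)$, and it is framed by the linear isomorphism
$$\phi_h:\mathbb R^d\oplus\nu_j(h)\to V,\qquad \phi_h(a,n)=dj(X_a(h))+n.$$
Choose a tubular radius $r$. The collapse map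
$$c_j:S^{\mathbb R^d\oplus V}\to G_+\wedge S^V$$
sends $(a,j(h)+n)$ with $n\in\nu_j(h)$ and $|(a,n)|<r$ to $\bigl(h,\ \phi_h(a,n)/(r-|(a,n)|)\bigr)$, and everything else to the base point. It is continuous because $|\phi_h(x)|\ge\mathrm{const}\cdot|x|$ with a positive constant, by compactness. The stable class of $c_j$ is
$$z_G\in\pi_d^s(G_+),\qquad \varepsilon_*z_G=[G].$$

**Families.** Let $j_b$ be a smooth family of embeddings with $b$ in a compact manifold $B$ (possibly with boundary). By compactness there is a radius that works for all $b$, and we get a map $B_+\wedge S^{\mathbb R^d\oplus V}\to G_+\wedge S^V$. A family over $B\times[0,1]$ gives a homotopy of such maps.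

**Independence of $j$.** Enlarging $V$ to $V\oplus V'$ suspends $c_j$ by $S^{V'}$, up to radial rescaling. Given $j_0:G\to V_0$ and $j_1:G\to V_1$, the family $(\cos t\,j_0,\sin t\,j_1)$ in $V_0\oplus V_1$, $0\le t\le\pi/2$, consists of embeddings and connects $(j_0,0)$ to $(0,j_1)$. Interchanging $V_0$ and $V_1$ in both source and target contributes two equal signs. So $c_{j_0}$ and $c_{j_1}$ give the same stable class.

**Hurewicz image.** The class $z_G$ maps to $\pm$ the fundamental class in $H_d(G;\mathbb Z)$, with a sign depending only on $d$ and conventions. To see this, look near the single preimage $(0,j(h_0))$ of the point $(h_0,0)$. There $c_j$ is a local homeomorphism. Writing $V=T\oplus\nu$ with $T=dj(T_{h_0}G)\cong\mathbb R^d$, it is, up to homotopy and positive scaling, $(a,t,n)\mapsto(t,(a,n))$, whose determinant has the sign $(-1)^{d\cdot d}=(-1)^d$. Restriction to the local homology at $(h_0,0)$ is an isomorphism on $H_{d+\dim V}(G_+\wedge S^V)\cong H_d(G)$, since $G$ is closed, connected and oriented.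

**The circle.** Stably $S^1_+\simeq S^0\vee S^1$, so $\pi_1^s(S^1_+)=\pi_1^s\oplus\mathbb Z$, the first coordinate being $\varepsilon_*$ and the second the Hurewicz image. With the orientation chosen suitably, $z_{S^1}=(\eta,1)$.

## 4. Left translation does not move $z_G$

**Lemma 1.** Let $\Theta:G\times G\to G\times G$, $\Theta(g,h)=(g,gh)$. As stable maps,
$$\mu\circ(1\wedge z_G)=z_G\circ(\varepsilon\wedge1):\ G_+\wedge S^d\to G_+,\tag{3}$$
$$\Theta\circ(1\wedge z_G)=1\wedge z_G:\ G_+\wedge S^d\to G_+\wedge G_+.\tag{4}$$

For each fixed $g$, (3) is clear, since left translation by $g$ is homotopic to the identity. The content is that this holds coherently in $g$.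

*Proof.* **Step 1: a family of embeddings that introduces the translation.** Fix an embedding $\iota:G\to\mathbb R^N$ and put $V=\mathbb R^N\oplus\mathbb R^N$. For $g\in G$ and $t\in[0,\pi/2]$ let
$$j_{g,t}(h)=(\cos t\ \iota(h),\ \sin t\ \iota(g^{-1}h)).$$
At least one coordinate is a nonzero multiple of an embedding, so $j_{g,t}$ is an embedding. The family over $G\times[0,\pi/2]$ gives a homotopy of maps $G_+\wedge S^{\mathbb R^d\oplus V}\to G_+\wedge S^V$.

**Step 2: identify the two ends.** At $t=0$ the embedding $(\iota,0)$ does not depend on $g$, so the map is $c_{(\iota,0)}\circ(\varepsilon\wedge1)$, which represents $z_G(\varepsilon\wedge1)$. At $t=\pi/2$ the embedding is $j'\circ\lambda_{g^{-1}}$, where $j'=(0,\iota)$ and $\lambda_x$ is left translation by $x$. Its image is the image of $j'$, and the point labelled $h'$ by $j'$ is labelled $h=gh'$ now. The framing at this point is also unchanged: since left translations preserve left invariant fields,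
$$d(j'\lambda_{g^{-1}})(X_a(gh'))=dj'(X_a(h')).$$
So the collapse for $j'\lambda_{g^{-1}}$ is $c_{j'}$ followed by $\lambda_g\wedge1$, and the map at $t=\pi/2$ is $(\mu\wedge1)(1\wedge c_{j'})$. It represents $\mu(1\wedge z_G)$, because $c_{j'}$ also represents $z_G$. This proves (3).

**Step 3: deduce (4).** We have $\Theta=(1\times\mu)(\Delta\times1)$. By (3),
$$\Theta(1\wedge z_G)=\bigl(1\wedge\mu(1\wedge z_G)\bigr)(\Delta\wedge1)=\bigl(1\wedge z_G(\varepsilon\wedge1)\bigr)(\Delta\wedge1)=1\wedge z_G,$$
since $(1\wedge\varepsilon)\Delta=1$. $\square$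

## 5. Left invariant elements are multiples of $z_K$

**Definition.** Let $K$ be a compact connected Lie group and $E$ a spectrum. An element $w\in\pi_n(K_+\wedge E)$ is **left invariant** if
$$(\mu\wedge1)(1\wedge w)=w(\varepsilon\wedge1):\ K_+\wedge S^n\to K_+\wedge E.$$

By (3), $z_K$ is left invariant, with $E=S^0$. For a small example take $K=S^1$ and $E=H\mathbb Z$, so that $w\in H_n(S^1)$. Splitting $K_+$ as $S^0\vee S^1$, the condition on the $S^0$ part is empty and the condition on the $S^1$ part is $[S^1]\cdot w=0$ in the Pontrjagin ring. So every class in $H_1$ is left invariant, because $[S^1]^2=0$, and in $H_0$ only $0$ is. The left invariant classes are exactly the multiples of the fundamental class. This is general.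

**Lemma 2.** Let $k=\dim K$ and let $w\in\pi_n(K_+\wedge E)$ be left invariant. Then $w=z_K\wedge y$ for some $y\in\pi_{n-k}(E)$.

Here is the idea. Poincaré duality, made from $z_K$, turns $w$ into a "function" $u$ on $K$ with values in $E$. Left invariance becomes $u(g^{-1}h)=u(h)$. So $u$ is constant, and its value is $y$.

Recall duality. A finite complex or finite spectrum $X$ has a dual $DX$ and a map $\mathrm{coev}:S^0\to DX\wedge X$ such that, for all spectra $A,E$, the map $[X\wedge A,E]\to[A,DX\wedge E]$, $v\mapsto(1\wedge v)(\mathrm{coev}\wedge1)$, is bijective. For instance $DS^n=S^{-n}$. Taking $E=\Sigma^jH\mathbb Z$ and $A=S^0$ identifies $H^j(X)$ with $H_{-j}(DX)$.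

*Proof.* **Step 1: $z_K$ gives a duality equivalence.** Put $X=K_+$ and $\delta=\Delta_*z_K:S^k\to X\wedge X$. Since $X$ is dualizable, there is a unique $\delta^\#:\Sigma^kDX\to X$ with
$$\delta=(\delta^\#\wedge1)\circ\Sigma^k\mathrm{coev}.$$
We claim that $\delta^\#$ is an equivalence. A class $\alpha\in H^j(X)$, seen as a map $\alpha:X\to\Sigma^jH\mathbb Z$, corresponds to $(1\wedge\alpha)\,\mathrm{coev}$ in $H_{-j}(DX)$. The map $\delta^\#$ sends its $k$-fold suspension to
$$(\delta^\#\wedge1)(1\wedge\alpha)\,\Sigma^k\mathrm{coev}=(1\wedge\alpha)\,\delta=(1\wedge\alpha)\,\Delta\, z_K\in H_{k-j}(X).$$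
Up to sign this is the cap product of $\alpha$ with the Hurewicz image of $z_K$, that is, with $\pm[K]$. By Poincaré duality $\delta^\#$ is an isomorphism on integral homology. Its source and target are finite spectra, so it is an equivalence.

**Step 2: the resulting bijection, with parameters.** For a finite complex $B$ and $A=B_+\wedge S^{n-k}$ the composite
$$[X\wedge A,E]\cong[\Sigma^kA,\Sigma^kDX\wedge E]\xrightarrow{(\delta^\#\wedge1)_*}[\Sigma^kA,X\wedge E]$$
is bijective, and it sends $v$ to $(\delta^\#\wedge1)(1\wedge v)(\Sigma^k\mathrm{coev}\wedge1)=(1\wedge v)(\delta\wedge1)$. Now permute smash factors so that $B$ stands first. This composes with bijections, and the statement becomes that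
$$\Phi_B:[B_+\wedge K_+\wedge S^{n-k},E]\to[B_+\wedge S^n,K_+\wedge E],\qquad\Phi_B(v)=F_v\circ(1\wedge z_K\wedge1),$$
is bijective. Here $F_v:B_+\wedge K_+\wedge S^{n-k}\to K_+\wedge E$ is the map of spaces $(b,h)\mapsto(h,b,h)$, smashed with $S^{n-k}$, followed by $1\wedge v$.

**Step 3: translate left invariance.** Write $w=\Phi_{pt}(u)$ with $u:K_+\wedge S^{n-k}\to E$. Take $B=K$ and put $m(g,h)=g^{-1}h$. We compute $\Phi_K$ on two elements.

First, let $v=u(\mathrm{pr}_2\wedge1)$. Then $F_v$ is $F_u$ preceded by the projection that forgets $g$, so $\Phi_K(v)=w(\varepsilon\wedge1)$.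

Second, let $v=u(m\wedge1)$. Then $F_v=(1\wedge u)(\alpha\wedge1)$ with $\alpha(g,h)=(h,g^{-1}h)$, and $\alpha\Theta(g,h)=\alpha(g,gh)=(gh,h)$. By (4) we may insert $\Theta$:
$$\Phi_K(v)=F_v(1\wedge z_K\wedge1)=F_v(\Theta\wedge1)(1\wedge z_K\wedge1)=(1\wedge u)(\alpha\Theta\wedge1)(1\wedge z_K\wedge1).$$
On the other hand $F_u$ is $h\mapsto(h,h)$ followed by $1\wedge u$, so $(\mu\wedge1)(1\wedge F_u)=(1\wedge u)(\beta\wedge1)$ with $\beta(g,h)=(gh,h)$. Since $\beta=\alpha\Theta$ and $w=F_u(z_K\wedge1)$, we get $\Phi_K(v)=(\mu\wedge1)(1\wedge w)$.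

**Step 4: conclude that $u$ is constant.** By left invariance of $w$ the two values of $\Phi_K$ agree, and $\Phi_K$ is injective, so
$$u(m\wedge1)=u(\mathrm{pr}_2\wedge1):\ K_+\wedge K_+\wedge S^{n-k}\to E.$$
Restrict along $h\mapsto(h^{-1},1)$. Since $m(h^{-1},1)=h$ and $\mathrm{pr}_2(h^{-1},1)=1$, this reads $u=y(\varepsilon\wedge1)$ with $y=u|_{\{1\}_+\wedge S^{n-k}}\in\pi_{n-k}(E)$. Therefore
$$w=\Phi_{pt}(y(\varepsilon\wedge1))=(1\wedge y(\varepsilon\wedge1))(\Delta_*z_K\wedge1)=z_K\wedge y.\qquad\square$$

## 6. H-maps of known degree; $F_4$, $E_7$, $E_8$ at the prime 3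

**Proposition 3.** Let $G',G$ be compact connected oriented Lie groups of dimension $d$. Let $f:G'\to G$ be an H-map of degree $c$ inducing an isomorphism on $H_*(-;\mathbb F_p)$. Then $p\nmid c$ and $[G']=c\,[G]$ in $\pi_d^s\otimes\mathbb Z_{(p)}$.

*Proof.* **Step 1: $f_*z_{G'}$ is left invariant.** Let $w=f_*z_{G'}\in\pi_d(G_+)_{(p)}$. Using the H-map property and (3) for $G'$,
$$\mu(1\wedge w)(f\wedge1)=\mu(f\wedge f)(1\wedge z_{G'})=f\mu'(1\wedge z_{G'})=f z_{G'}(\varepsilon\wedge1)=w(\varepsilon\wedge1)(f\wedge1).$$
By (F1), $f\wedge1:G'_+\wedge S^d\to G_+\wedge S^d$ is a $p$-local equivalence, and the target $(G_+)_{(p)}$ of these maps is $p$-local. So $f\wedge1$ may be cancelled, and $\mu(1\wedge w)=w(\varepsilon\wedge1)$.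

**Step 2: find the multiple.** Lemma 2 with $E=S_{(p)}$ gives $w=c'z_G$ with $c'\in\pi_0(S_{(p)})=\mathbb Z_{(p)}$. Hurewicz images in $H_d(G;\mathbb Z_{(p)})=\mathbb Z_{(p)}$ give $c'=c$, as the sign in the Hurewicz image depends only on $d$. The map $f$ is an isomorphism on $H_d(-;\mathbb F_p)$, so $p\nmid c$. Apply $\varepsilon_*$ to $f_*z_{G'}=c\,z_G$. $\square$

**The circle again.** For $f(z)=z^k$ we have $f_*(\eta,1)=(\eta,k)$ and $k(\eta,1)=(k\eta,k)$. For odd $k$ they agree. For $k=2$ they differ by $\eta\ne0$. So the hypothesis on $H_*(-;\mathbb F_p)$ cannot be dropped when $p=2$. Note also that $k=3$ gives $2[S^1]=0$ at the prime $2$.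

Maps of $SU(2)$ or $E_8$ of large degree come from (W).

**Lemma 4.** Let $G$ be simple, $H^*(BG;\mathbb Q)=\mathbb Q[y_1,\dots,y_r]$, $|y_i|=2d_i$, $e=\sum d_i$, $d=\dim G$. Let $k\ge1$ be prime to $|W|$ and $p\nmid k$. Then $(k^e-1)[G]=0$ in $\pi_d^s\otimes\mathbb Z_{(p)}$.

*Proof.* Let $f:G\to G$ correspond to $\Omega\psi^k$ under the H-equivalence $G\simeq\Omega BG$. It is an H-map. The ring $H^*(G;\mathbb Q)$ is the exterior algebra on the suspensions $x_i\in H^{2d_i-1}(G;\mathbb Q)$ of the $y_i$. Suspension is natural for loop maps, so $f^*x_i=k^{d_i}x_i$. The product $x_1\cdots x_r$ spans $H^d(G;\mathbb Q)$, so $\deg f=k^e$, which is prime to $p$. By (F2), $f$ is an $\mathbb F_p$-homology isomorphism. Proposition 3 gives $[G]=k^e[G]$. $\square$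

For $SU(2)$ we have $e=2$. At $p=2$ with $k=3$ we get $8[SU(2)]=0$. At $p=3$ with $k=5$ we get $24[SU(2)]=0$, that is, $3[SU(2)]=0$. Together these are exactly the order of $\pi_3^s$.

Now take $p=3$, $k=11$. The number $11$ is prime to
$$|W(F_4)|=2^7\cdot3^2,\qquad|W(E_7)|=2^{10}\cdot3^4\cdot5\cdot7,\qquad|W(E_8)|=2^{14}\cdot3^5\cdot5^2\cdot7.$$
For an odd prime $p$ and $x\equiv1$ mod $p$ one has $v_p(x^m-1)=v_p(x-1)+v_p(m)$. Since $11^2-1=120$, this gives $v_3(11^{2m}-1)=1+v_3(m)$. The degree sums are

- $F_4$: $2+6+8+12=28=2\cdot14$,
- $E_7$: $2+6+8+10+12+14+18=70=2\cdot35$,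
- $E_8$: $2+8+12+14+18+20+24+30=128=2\cdot64$.

The numbers $14,35,64$ are prime to $3$, so Lemma 4 gives
$$3[F_4]=3[E_7]=3[E_8]=0\quad\text{in }\pi_*^s\otimes\mathbb Z_{(3)},\tag{5}$$
where $E_7$ is simply connected. With (O), this settles $E_7$ and $E_8$.

## 7. Where self-maps stop: $42$ is divisible by $3$

Try the same for $E_6$. Its degrees are $2,5,6,8,9,12$, so $e=42$. For every $k$ prime to $3$ we have $k^6\equiv1$ mod $9$, and $6\mid42$, so
$$9\mid k^{42}-1.$$
Lemma 4 can only give $9[E_6]=0$ at the prime $3$, whatever $k$ we choose, and this is already contained in (O). One factor of $3$ is missing. (For $F_4$, $E_7$, $E_8$ we were helped by degree sums prime to $3$.)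

Quotients cause a second difficulty. Let $G=E_6^2/C$ with $C\cong\mathbb Z/3$ diagonal in the center. The covering homomorphism $E_6^2\to G$ has degree $\pm3$. By Proposition 3 it cannot be an isomorphism on $H_*(-;\mathbb F_3)$, so $[G]$ cannot be compared with $[E_6]^2$ in this way.

Both difficulties suggest looking for $[F_4]$ inside $[E_6]$, since $F_4\subset E_6$ and $3[F_4]=0$. If the bundle $E_6\to F_4\backslash E_6$ had a section, $E_6$ would be homeomorphic to $F_4\times(F_4\backslash E_6)$, compatibly with left multiplication by $F_4$, and one could hope that $[E_6]$ is a multiple of $[F_4]$. A section is more than is needed: a map $s$ from the base to the group is enough if its projection to the base is a mod $p$ equivalence.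

## 8. Splitting off a subgroup up to a mod $p$ equivalence

**Proposition 5.** Let $K\subset G$ be a closed connected subgroup of a compact connected Lie group, $M=K\backslash G$, $\mathrm{pr}:G\to M$. Suppose there is a map $s:M\to G$ such that $q=\mathrm{pr}\circ s:M\to M$ induces an isomorphism on $H_*(M;\mathbb F_p)$. Then in $\pi_*^s\otimes\mathbb Z_{(p)}$, $[G]=[K]\cdot y$ for some $y\in\pi_{\dim M}^s\otimes\mathbb Z_{(p)}$.

The hypothesis is a real restriction. For $K=S^1\subset G=SU(2)$ the quotient is $M=S^2$. Every map $S^2\to S^3$ is null-homotopic, so no $s$ exists for any $p$. The conclusion fails too at $p=3$: there $[S^1]=0$ since $\pi_1^s=\mathbb Z/2$, while $[SU(2)]\neq0$.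

*Proof.* **Step 1: $G$ is $p$-locally $K\times M$.** Let $\varphi:K\times M\to G$, $\varphi(k,m)=k\,s(m)$. It is a map of principal left $K$-bundles covering $q$, and it is a homeomorphism on each fiber. We compare Serre spectral sequences. The fiber $Kg$ of $\mathrm{pr}$ is identified with $K$ by $k\mapsto kg$. Another representative of the same coset changes this by a right translation of $K$, and transport along loops in the base acts by translations as well. Since $K$ is connected, all of these act trivially on $H_*(K;\mathbb F_p)$. So both spectral sequences have untwisted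
$$E^2=H_*(M;\mathbb F_p)\otimes H_*(K;\mathbb F_p),$$
and $\varphi$ induces $q_*\otimes1$ on $E^2$, an isomorphism. Hence $\varphi$ is an $\mathbb F_p$-homology isomorphism, and by (F1) a $p$-local stable equivalence.

**Step 2: transport $z_G$ and check left invariance under $K$.** Let $w\in\pi_d(K_+\wedge M_+)_{(p)}$ be the element with $\varphi_*w=z_G$, where $d=\dim G$, and let $i:K\subset G$. Since $kk'\,s(m)=k\cdot\varphi(k',m)$, we have $\varphi(\mu_K\times1)=\mu_G(i\times\varphi)$. Using (3) restricted along $i$,
$$\varphi(\mu_K\wedge1)(1\wedge w)=\mu_G(i\wedge z_G)=z_G(\varepsilon_K\wedge1)=\varphi\,w(\varepsilon_K\wedge1).$$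
Cancel the $p$-local equivalence $\varphi$: $(\mu_K\wedge1)(1\wedge w)=w(\varepsilon_K\wedge1)$.

**Step 3: apply Lemma 2 and forget labels.** Lemma 2 for $K$ with $E=(\Sigma^\infty M_+)_{(p)}$ gives $w=z_K\wedge y'$ with $y'\in\pi_{\dim M}(M_+)_{(p)}$. Since $\varepsilon_G\varphi=\varepsilon_K\wedge\varepsilon_M$,
$$[G]=\varepsilon_{G*}\varphi_*w=(\varepsilon_K\wedge\varepsilon_M)(z_K\wedge y')=[K]\cdot\varepsilon_{M*}y'.\qquad\square$$

This is where Lemma 2 is needed for a spectrum $E$ other than the sphere.

**Maps $s$ from involutions.** If an automorphism $\sigma$ of $G$ fixes $K$ pointwise, then $g\mapsto\sigma(g)^{-1}g$ is constant on cosets $Kg$, because $\sigma(kg)^{-1}kg=\sigma(g)^{-1}k^{-1}kg$. So it defines a map $s:K\backslash G\to G$. To test it, let $G=K\times K$, let $\sigma$ be the swap, and let the subgroup be the diagonal. The quotient is identified with $K$ by $(g,h)\mapsto g^{-1}h=x$. Then $\sigma(g,h)^{-1}(g,h)=(h^{-1}g,g^{-1}h)=(x^{-1},x)$, whose image in the quotient is $x^2$. So $q$ is the squaring map. On primitive exterior generators of $H^*(K;\mathbb Q)$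 it is multiplication by $2$, so its degree is $2^{\operatorname{rank}K}$, which is prime to every odd $p$. We now look for the same behavior with $F_4\subset E_6$.

## 9. The map $g\mapsto\sigma(g)^{-1}g$ on $F_4\backslash E_6$

**Proposition 6.** Let $G=E_6^a/C$, $a\ge1$, with $E_6$ simply connected and $C$ central. Then in $\pi_*^s\otimes\mathbb Z_{(3)}$, $[G]=[F_4]^a\,y$ with $y\in\pi_{26a}^s\otimes\mathbb Z_{(3)}$. In particular $3[G]=0$ there.

*Proof.* $E_6$ has an involutive automorphism $\sigma$ with fixed group $F_4$. The dimensions are $78$ and $52$.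

**Step 1: how $\sigma$ acts on rational cohomology.** We show that $\sigma^*=(-1)^j$ on $H^{2j}(BE_6;\mathbb Q)$. First, $\sigma$ is outer: an inner automorphism is conjugation by an element of some maximal torus, and it fixes that torus, so its fixed group has rank $6$, whereas $F_4$ has rank $4$. Next, $-1$ is an automorphism of the root system, so there is an automorphism $\tau$ of the simply connected group $E_6$ preserving a maximal torus $T$ and acting as $-1$ on its Lie algebra $\mathfrak t$. Restriction identifies $H^{2j}(BE_6;\mathbb Q)$ with $S^j(\mathfrak t_{\mathbb Q}^*)^W$, where $\mathfrak t_{\mathbb Q}^*=H^2(BT;\mathbb Q)$. Hence $\tau^*=(-1)^j$ there. The degrees of $E_6$ include the odd numbers $5$ and $9$, so $\tau^*\ne\mathrm{id}$. Inner automorphisms are homotopic to the identity through homomorphisms, so they act trivially on $H^*(BE_6;\mathbb Q)$. So $\tau$ is outer. Since $\mathrm{Out}(E_6)=\mathbb Z/2$, $\sigma$ is $\tau$ composed with an inner automorphism, and $\sigma^*=\tau^*$.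

Let $y_d$, $d=2,5,6,8,9,12$, be polynomial generators of $H^*(BE_6;\mathbb Q)$, $|y_d|=2d$, and let $x_{2d-1}$ be the suspension of $y_d$. Then
$$H^*(E_6;\mathbb Q)=\Lambda(x_3,x_9,x_{11},x_{15},x_{17},x_{23}).$$
Each $x_j$ is primitive, since it is represented by the loop of a map $BE_6\to K(\mathbb Q,j+1)$, which is an H-map. By naturality of suspension
$$\sigma^*x_9=-x_9,\qquad\sigma^*x_{17}=-x_{17}.$$

**Step 2: the cohomology of $\widetilde M=F_4\backslash E_6$.** We show that $H^*(\widetilde M;\mathbb Q)$ injects into $H^*(E_6;\mathbb Q)$ and is generated by classes over $x_9,x_{17}$. Let $R=H^*(BF_4;\mathbb Q)$. It is polynomial on generators of degrees $2d$, $d=2,6,8,12$, so it vanishes in degrees not divisible by $4$. Hence $y_5,y_9$, of degrees $10,18$, restrict to $0$. So the image $A$ of $H^*(BE_6;\mathbb Q)\to R$ is generated by the images of $y_2,y_6,y_8,y_{12}$.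

The ring $R$ is a finitely generated $A$-module. Indeed $BF_4\to BE_6$ has fiber $E_6/F_4$, a compact manifold, and $BE_6$ is simply connected. So $E_2=H^*(BE_6;\mathbb Q)\otimes H^*(E_6/F_4;\mathbb Q)$ in the Serre spectral sequence is a finitely generated module over a Noetherian ring. The same holds for $E_\infty$, and there are finitely many rows. Since $R$ is thus integral over $A$, the Krull dimension of $A$ is that of $R$, namely $4$. As $A$ is generated by four elements, these are algebraically independent. So $A$ is polynomial on generators of the same degrees as those of $R$, $A$ and $R$ have equal Poincaré series, and $A=R$.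

We may therefore take the images of $y_2,y_6,y_8,y_{12}$ as generators of $R$. Their suspensions generate $H^*(F_4;\mathbb Q)=\Lambda(x_3',x_{11}',x_{15}',x_{23}')$, where $x_j'=x_j|_{F_4}$, so $H^*(E_6;\mathbb Q)\to H^*(F_4;\mathbb Q)$ is onto. By the Leray–Hirsch theorem for $F_4\to E_6\xrightarrow{\widetilde{\mathrm{pr}}}\widetilde M$, the map $\widetilde{\mathrm{pr}}^*$ is injective and $\widetilde M$ has Poincaré polynomial
$$(1+t^9)(1+t^{17}).$$
In odd degree only products of an odd number of generators $x_j$ occur, and a product of three distinct ones has degree at least $3+9+11=23$. So $H^9(E_6;\mathbb Q)=\mathbb Qx_9$ and $H^{17}(E_6;\mathbb Q)=\mathbb Qx_{17}$. Since $H^9(\widetilde M;\mathbb Q)$ and $H^{17}(\widetilde M;\mathbb Q)$ are one-dimensional and inject, there are $\xi_9,\xi_{17}$ with $\widetilde{\mathrm{pr}}^*\xi_j=x_j$. As $x_9x_{17}\ne0$, the product $\xi_9\xi_{17}$ spans $H^{26}(\widetilde M;\mathbb Q)$. In particular the closed connected $26$-manifold $\widetilde M$ is orientable.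

**Step 3: a self-map of $\widetilde M$ of degree $4$.** Let $\tilde s:E_6\to E_6$, $\tilde s(g)=\sigma(g)^{-1}g$. It is constant on cosets $F_4g$, so
$$\tilde q:\widetilde M\to\widetilde M,\qquad\tilde q(F_4g)=F_4\,\tilde s(g)$$
is well defined, and $\tilde q\,\widetilde{\mathrm{pr}}=\widetilde{\mathrm{pr}}\,\tilde s$. Since $\tilde s=\mu\circ((\mathrm{inv}\circ\sigma)\times1)\circ\Delta$, $x_j$ is primitive and $\mathrm{inv}^*x_j=-x_j$, we get
$$\tilde s^*x_j=x_j-\sigma^*x_j=2x_j\qquad(j=9,17).$$
Then $\widetilde{\mathrm{pr}}^*\tilde q^*\xi_j=\tilde s^*x_j=2x_j$, so $\tilde q^*\xi_j=2\xi_j$ by injectivity. On $\xi_9\xi_{17}$ this gives $\deg\tilde q=4$.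

**Step 4: the same for $G=E_6^a/C$.** First we need the subgroup and the automorphism. The center of $E_6$ is $\mathbb Z/3$, so $\sigma$ acts on it by $1$ or $-1$, and $\sigma^a=\sigma\times\cdots\times\sigma$ acts on $(\mathbb Z/3)^a$ by the same sign. So $\sigma^a$ preserves $C$ and induces an automorphism of $G$, again written $\sigma$. An element of $C$ lying in $F_4^a$ is central in $F_4^a$, hence trivial, since $F_4$ has trivial center. So $F_4^a$ maps isomorphically onto a closed connected subgroup $K\subset G$, and $\sigma$ fixes $K$ pointwise. Put $M=K\backslash G$. It is a closed connected manifold of dimension $26a$, and it is orientable, since $K$ is connected and so acts on $\mathfrak g/\mathfrak k$ preserving orientation. Put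
$$s:M\to G,\quad s(Kg)=\sigma(g)^{-1}g,\qquad q=\mathrm{pr}\circ s.$$

Next we compute $\deg q$ by a covering. The group $C$ acts on $\widetilde M^a=F_4^a\backslash E_6^a$ by $F_4^ag\mapsto F_4^agc$. The action is free: $F_4^agc=F_4^ag$ implies $c=gcg^{-1}\in F_4^a$, so $c=1$. The quotient is $M$, so we have a covering $\rho:\widetilde M^a\to M$, and the formulas give $q\rho=\rho\,\tilde q^{\,a}$, where $\tilde q^{\,a}=\tilde q\times\cdots\times\tilde q$. The action of $C$ is through right translations by elements of the connected group $E_6^a$, so it is trivial on cohomology. Hence $\rho^*:H^*(M;\mathbb Q)\to H^*(\widetilde M^a;\mathbb Q)^C=H^*(\widetilde M^a;\mathbb Q)$ is an isomorphism, and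
$$\deg q=\deg\tilde q^{\,a}=4^a,$$
which is prime to $3$. Notice that $\rho$ itself need not be a mod $3$ equivalence. Only the degree of $q$ matters.

**Step 5: conclude.** By (F2), $q$ is an isomorphism on $H_*(M;\mathbb F_3)$. Proposition 5 gives $[G]=[F_4^a]\,y'$, which by (1) is $[F_4]^a\,y$ with $y=\pm y'\in\pi_{26a}^s\otimes\mathbb Z_{(3)}$. Since $a\ge1$, (5) gives $3[G]=0$. $\square$

For $a=1$ and $C$ trivial this replaces the insufficient $9[E_6]=0$ by $3[E_6]=0$.

## 10. Assembling the factors: proof of Theorem A

**Step 1: reduce to the prime 3.** By (O), $24[G]=0$ unless $G$ is locally isomorphic to a product of groups $E_6,E_7,E_8$, that is, unless its universal cover is $E_6^a\times E_7^b\times E_8^c$ with $a+b+c\ge1$. Assume this. As we saw in Section 1, it remains to prove (2).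

**Step 2: split $G$ as a product.** The centers of $E_6,E_7,E_8$ are $\mathbb Z/3,\mathbb Z/2,1$. So $G=(E_6^a\times E_7^b\times E_8^c)/C$ with $C\subset(\mathbb Z/3)^a\times(\mathbb Z/2)^b$. The finite abelian group $C$ is the product of its $3$-part $C_3\subset(\mathbb Z/3)^a$ and its $2$-part $C_2\subset(\mathbb Z/2)^b$. Hence
$$G\cong(E_6^a/C_3)\times(E_7^b/C_2)\times E_8^c,\qquad[G]=\pm[E_6^a/C_3]\,[E_7^b/C_2]\,[E_8]^c,\tag{6}$$
where factors with exponent $0$ are omitted.

**Step 3: the $E_7$ factor.** The covering homomorphism $E_7^b\to E_7^b/C_2$ has kernel of order prime to $3$. By transfer it identifies $H_*(E_7^b/C_2;\mathbb F_3)$ with the $C_2$-coinvariants of $H_*(E_7^b;\mathbb F_3)$. The group $C_2$ acts by translations in a connected group, hence trivially. So the covering is an $\mathbb F_3$-homology isomorphism. It is a homomorphism, so by Proposition 3 and (1), $[E_7^b/C_2]$ is $3$-locally a unit times $[E_7]^b$.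

**Step 4: conclude.** By Proposition 6, Step 3 and (5), each factor actually present in (6) is annihilated by $3$ in $\pi_*^s\otimes\mathbb Z_{(3)}$. Hence so is $[G]$. This is (2), and $24[G]=0$. Since $[SU(2)]=\pm\nu$ generates $\pi_3^s\cong\mathbb Z/24$, no smaller constant works for all $G$. $\blacksquare$

## 11. Degree sums and products of exceptional groups: proof of Theorem B

**Part 1.** Let $G$ be simple with degree sum $e$. Since $d=\dim G>0$, the element $[G]$ has finite order, and we may treat each prime $p$ separately. The aim is to choose $k$ in Lemma 4 so that $v_p(k^e-1)$ is small. By the Chinese remainder theorem choose $k\ge1$ with $k\equiv1$ modulo each prime $\ne p$ dividing $|W|$, and with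

- $k$ a primitive root mod $p^2$ if $p$ is odd,
- $k\equiv3\pmod8$ if $p=2$.

Then $k$ is prime to $|W|$ and to $p$, so $(k^e-1)[G]=0$ in $\pi_d^s\otimes\mathbb Z_{(p)}$.

**Step 1: $p$ odd.** If $(p-1)\nmid e$, then $k^e\not\equiv1$ mod $p$, because $k$ is a primitive root mod $p$. So $k^e-1$ is a $p$-local unit, and the $p$-primary part of $[G]$ is zero. If $(p-1)\mid e$, then $v_p(k^{p-1}-1)=1$, because $k$ has order $p(p-1)$ mod $p^2$. So
$$v_p(k^e-1)=1+v_p\bigl(e/(p-1)\bigr)=1+v_p(e).$$

**Step 2: $p=2$.** If $e$ is odd, then $k^e\equiv3$ mod $8$, so $v_2(k^e-1)=1$. If $e$ is even, note that $k-1\equiv2$ and $k+1\equiv4$ mod $8$, so $v_2(k^2-1)=3$. For $x\equiv1$ mod $4$ one has $v_2(x^m-1)=v_2(x-1)+v_2(m)$. With $x=k^2$ and $m=e/2$,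
$$v_2(k^e-1)=3+v_2(e/2)=2+v_2(e).$$

**Step 3: combine.** If $e$ is odd, then $p-1$, being even, does not divide $e$ for any odd $p$, so only the $2$-primary part remains and $2[G]=0$. If $e$ is even, the primes together give $m(e)[G]=0$. For $SU(2)$, $e=2$ and $m(2)=2^3\cdot3=24$. For $E_6$, $e=42$ and the $3$-part of $m(42)$ is $3^{1+1}=9$, as in Section 7.

**Part 2.** Let $G$ have universal cover $E_6^a\times E_7^b\times E_8^c$.

**Step 1: the formula.** In the factorization (6), replace $[E_6^a/C_3]$ by $[F_4]^a$ times an element of $\pi_{26a}^s\otimes\mathbb Z_{(3)}$ (Proposition 6) if $a\ge1$, and $[E_7^b/C_2]$ by a $3$-local unit times $[E_7]^b$ (Step 3 of Section 10). Collect units and signs in $y$. For $a=0$, $y$ is a unit in $\pi_0^s\otimes\mathbb Z_{(3)}=\mathbb Z_{(3)}$.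

**Step 2: the case $b\ge2$.** As in the easy case of Section 1, $2[E_7]^2=0$, because $133$ is odd. So $[E_7]^b=0$ $3$-locally, and by Step 1 the $3$-primary part of $[G]$ vanishes. Thus the conclusion of the easy case at the prime $3$ extends to all quotients. By (O), $72[G]=0$, so what is left of $[G]$ is $2$-primary and killed by $8$. Hence $8[G]=0$. $\blacksquare$
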